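\title{Blaschke products in the little Bloch space that are uniform limits of interpolating Blaschke products}

\begin{abstract}
We construct an infinite Blaschke product $B$ in the little Bloch space such that $B$ and all its powers are uniform limits of interpolating Blaschke products, and we show that such $B$ are dense in the closed unit ball of $H^\infty$ for locally uniform convergence. The interpolation constant of an approximant can never exceed the approximation error. The function $B$ is a limit of polynomials whose boundary values move in small steps. The approximants are built at the same time: they follow $B^m$ where $|B|$ is not small, and where $|B|$ is small they either stand still or make fast jumps that create uniformly simple zeros.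
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ its boundary, and $H^\infty$ the algebra of bounded holomorphic functions on $\mathbb D$ with the sup norm $\|\cdot\|_\infty$. For $a\in\mathbb D$ let $\varphi_a(z)=(a-z)/(1-\bar az)$. This is the automorphism of $\mathbb D$ that interchanges $0$ and $a$, and $|\varphi_a(z)|$ is the pseudohyperbolic distance of $a$ and $z$. A \emph{Blaschke product} is a function
\[
B(z)=e^{i\theta}\prod_n\frac{|z_n|}{z_n}\,\varphi_{z_n}(z),\qquad z_n\in\mathbb D,\quad \sum_n(1-|z_n|)<\infty,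
\]
where the factor is taken to be $z$ when $z_n=0$. It is \emph{infinite} if it has infinitely many zeros and \emph{finite} otherwise; unimodular constants count as finite. An \emph{interpolating Blaschke product} is a Blaschke product $I$ with an infinite zero sequence $(z_n)_{n\ge1}$ such that
\[
\delta(I):=\inf_n\prod_{k\ne n}|\varphi_{z_k}(z_n)|>0 .
\]
A sequence $(z_n)$ with this property is called interpolating.

For $f$ holomorphic on $\mathbb D$ put
\[
\mathrm Df(z)=(1-|z|^2)|f'(z)|=|(f\circ\varphi_z)'(0)| .
\]
This is the size of the derivative of $f$ as seen from $z$; it satisfies $\mathrm D(f\circ\varphi)=(\mathrm Df)\circ\varphi$ for every automorphism $\varphi$ of $\mathbb D$. The \emph{little Bloch space} consists of the $f$ with $\mathrm Df(z)\to0$ as $|z|\to1$, and $\mathcal B_0$ denotes the class of Blaschke products in it. If $B\in\mathcal B_0$ and $r<1$, then $(B\circ\varphi_z)'\to0$ uniformly on $|w|\le r$ as $|z|\to1$, by the invariance of $\mathrm D$: near $\mathbb T$, the function $B$ is almost constant on pseudohyperbolic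 disks of fixed radius.

The interpolation constant is measured by the same quantity. Differentiate a Blaschke product $I$ at a zero $z_n$ and use $|\varphi_a'(a)|=(1-|a|^2)^{-1}$:
\begin{equation}\label{eq:delta}
\mathrm DI(z_n)=\prod_{k\ne n}|\varphi_{z_k}(z_n)| .
\end{equation}
So an infinite Blaschke product is interpolating when $\mathrm DI$ is bounded below on its zeros, and no such function lies in $\mathcal B_0$. More is known: $\mathcal B_0$ contains no finite product of interpolating Blaschke products, and no infinite Blaschke product whose zeros lie on finitely many radii of $\mathbb D$. We do not use these two facts; they indicate how far apart the two classes are. The following question is posed in \cite{IBP}.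

\begin{quote}
\textbf{Question.} Is there an infinite Blaschke product $B\in\mathcal B_0$ such that for every $\varepsilon>0$ there is an interpolating Blaschke product $I$ with $\|B-I\|_\infty<\varepsilon$?
\end{quote}

The simplest members of $\mathcal B_0$ give nothing. A finite Blaschke product $B$ has bounded derivative, so it lies in $\mathcal B_0$; but $|B(z)|\to1$ as $|z|\to1$, so $\|B-I\|_\infty\ge\lim_n|B(z_n)|=1$ for every infinite Blaschke product $I$ with zeros $z_n$. For general $B\in\mathcal B_0$ there is a quantitative obstruction.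

\begin{proposition}\label{prop:delta}
Let $B\in\mathcal B_0$ and let $I$ be an interpolating Blaschke product. Then $\delta(I)\le\|B-I\|_\infty$.
\end{proposition}

\begin{proof}
The Schwarz--Pick lemma gives $\mathrm Df\le\|f\|_\infty$ for $f\in H^\infty$. With \eqref{eq:delta} and $f=I-B$ we get $\delta(I)\le\mathrm DI(z_n)\le\mathrm DB(z_n)+\|I-B\|_\infty$ at each zero $z_n$ of $I$. Let $n\to\infty$.
\end{proof}

Thus approximants with $\delta(I)$ bounded below do not exist, and one is tempted to guess that the answer is no. But the proposition leaves room. At the zeros of $I$ near $\mathbb T$ the function $B$ is small and almost constant, so the whole derivative of $I$ must come from the small function $I-B$; this forces $\delta(I)$ to be small, not to be zero. An approximant may oscillate with a small but fixed amplitude wherever $|B|$ is small. This can be arranged.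

\begin{theorem}\label{thm:main}
There is an infinite Blaschke product $B\in\mathcal B_0$ such that for every $m\ge1$ and every $\varepsilon>0$ there is an interpolating Blaschke product $I$ with $\|B^m-I\|_\infty<\varepsilon$. Moreover, such $B$ are dense in the closed unit ball of $H^\infty$ for locally uniform convergence: given $f\in H^\infty$ with $\|f\|_\infty\le1$, $s<1$ and $\varepsilon>0$, one can choose $B$ with $|B-f|<\varepsilon$ on $|z|\le s$.
\end{theorem}

The case $m=1$ answers the question in the affirmative. The powers $B^m$ lie in $\mathcal B_0$ as well, since $\mathrm D(B^m)\le m\,\mathrm DB$, so Proposition~\ref{prop:delta} applies to all the approximants in the theorem.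

Section~\ref{sec:tools} reduces the problem to a lower bound for $|I|+\mathrm DI$. Section~\ref{sec:idea} shows the method on constant data. Sections~\ref{sec:models}--\ref{sec:drift} prepare the two steps of the construction, which is run in Section~\ref{sec:construction} and analyzed in Section~\ref{sec:limit}.

\section{Standard facts and a criterion}\label{sec:tools}

Throughout, $\lambda$ is normalized Lebesgue measure on $\mathbb T$ and $\|\cdot\|_2$ is the norm of $L^2(\lambda)$. For $z\ne0$ we write $\zeta=z/|z|$. The \emph{order} of a holomorphic function is its order of vanishing at $0$; the zero function has order $\infty$. A trigonometric polynomial is also regarded as a Laurent polynomial in $z$. $\operatorname{Log}$ is the principal logarithm; $|\operatorname{Log}(1+x)|\le2|x|$ for $|x|\le\frac12$. We use the following textbook facts.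

\begin{itemize}
\item[(F1)] \emph{Schwarz--Pick.} $\mathrm Df\le\|f\|_\infty$ on $\mathbb D$ for $f\in H^\infty$.
\item[(F2)] \emph{Schwarz lemma.} If $|g|\le c$ on $\mathbb D$ and $g$ has order at least $k$, then $|g(z)|\le c|z|^k$. Hence, by Cauchy's estimate, if $g_M$ are uniformly bounded on $\mathbb D$ and their orders tend to $\infty$, then $|g_M|+|g_M'|\to0$ uniformly on each disk $|z|\le r<1$.
\item[(F3)] \emph{The space $H^2$.} It consists of the $f=\sum_{k\ge0}\hat f(k)z^k$ with $\sum|\hat f(k)|^2<\infty$; this sum equals $\|f\|_2^2$ for the boundary function, and convergence in $H^2$ implies locally uniform convergence. A function $f\in H^\infty$ is \emph{inner} if its radial limits have modulus $1$ almost everywhere. If $|f|\le1$ and $\|f\|_2=1$, then $f$ is inner.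
\item[(F4)] \emph{Orthogonal increments.} Let $p_0,p_1,\dots$ be nonzero polynomials with $|p_n|\le1$ on $\mathbb T$ such that $p_n-p_{n-1}$ has order greater than $\deg p_{n-1}$. Then the coefficients of index at most $\deg p_n$ never change after stage $n$, and $\|p_n\|_2^2=\|p_{n-1}\|_2^2+\|p_n-p_{n-1}\|_2^2$. So $\|p_n\|_2$ is nondecreasing, $\sum_n\|p_n-p_{n-1}\|_2^2\le1$, and $(p_n)$ converges in $H^2$.
\item[(F5)] \emph{Factorization.} Every inner function is a product $B_1S$ of a Blaschke product and a zero-free inner function $S$. If $S$ is not constant, then $S(r\zeta_0)\to0$ as $r\to1$ for some $\zeta_0\in\mathbb T$.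
\item[(F6)] \emph{Mean of a logarithm.} $\frac1{2\pi}\int_0^{2\pi}\log|c+\tau e^{i\gamma}|\,d\gamma=\log\max(|c|,|\tau|)$ for $(c,\tau)\ne(0,0)$.
\item[(F7)] \emph{Maximum principle in the half-plane.} A bounded continuous function on $\overline{\mathbb H}=\{\operatorname{Im}w\ge0\}$ that is holomorphic in $\mathbb H$ and of modulus at most $1$ on $\mathbb R$ has modulus at most $1$.
\end{itemize}

We shall not control the zeros of the approximants one by one. It suffices that $I$ and $\mathrm DI$ are never small at the same point.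

\begin{lemma}\label{lem:criterion}
Let $I$ be an inner function that is not a finite Blaschke product, and suppose that
\[
\liminf_{|z|\to1}\big(|I(z)|+\mathrm DI(z)\big)>0 .
\]
Then for every $\varepsilon>0$ there is an interpolating Blaschke product $\tilde I$ with $\|I-\tilde I\|_\infty<\varepsilon$.
\end{lemma}

\begin{proof}
Write $I=B_1S$ as in (F5), suppose that $S$ is not constant, and take $\zeta_0$ from (F5). Put $z=r\zeta_0$. The function $\log(1/|S\circ\varphi_z|)$ is positive and harmonic on $\mathbb D$, so Harnack's inequality gives $|S\circ\varphi_z(w)|\le|S(z)|^{1/3}$ for $|w|\le\frac12$. Since $|I|\le|S|$, Cauchy's estimate gives $\mathrm DI(z)=|(I\circ\varphi_z)'(0)|\le2|S(z)|^{1/3}$. Hence $|I(z)|+\mathrm DI(z)\to0$ as $r\to1$, contrary to the hypothesis. So $I$ is a Blaschke product, and it is infinite.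

There are $c>0$ and $R_0<1$ such that $\mathrm DI(z_n)\ge c$ for all zeros with $|z_n|\ge R_0$. These zeros are simple. By \eqref{eq:delta}, and because omitting factors of modulus at most $1$ does not decrease a product, they form an interpolating sequence.

The finitely many zeros in $|z|<R_0$ may be multiple. The map $a\mapsto\varphi_a$ is continuous from $\mathbb D$ to $H^\infty$, so we can replace these zeros by distinct nearby points in $|z|<R_0$ and change $I$ by less than $\varepsilon$ in norm. Adding finitely many distinct new points $w$ to an interpolating sequence $(z_n)$ leaves it interpolating: the additional factors $|\varphi_w(z_n)|$ are positive and tend to $1$ as $n\to\infty$, and the product belonging to each $w$ is positive because a Blaschke product vanishes only at its zeros.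
\end{proof}

So we have to construct $v\in\mathcal B_0$, infinite, and for each $m$ inner functions $I$ close to $v^m$ with $|I|+\mathrm DI$ bounded below near $\mathbb T$.

\section{The method in the simplest cases}\label{sec:idea}

\subsection{A fast variable}\label{sub:fast}
Start from a constant $c$ with $|c|<1$ and let $v_1=c+\tau z^M$ with $\tau>0$, $|c|+\tau<1$ and $M$ large. Then $v_1$ is close to $c$ on a given disk $|z|\le r$; $\mathrm Dv_1\le\tau$ by (F1); $\|v_1\|_2^2=|c|^2+\tau^2$; and $\int\log(1/|v_1|)\,d\lambda=\log(1/\max(|c|,\tau))$ by (F6). These four facts drive the construction of $v$. For a polynomial $v$ in place of $c$ we let $\tau$ be a trigonometric polynomial with $|\tau|\approx\frac\kappa2(1-|v|)$ on $\mathbb T$; at the scale $1/M$ both $v$ and $\tau$ look constant. The contributions of different steps to $\mathrm Dv$ live in different annuli, so $\mathrm Dv$ tends to $0$ if $\kappa$ does. The $L^2$ norm grows as long as $|v|$ is not close to $1$ on most of $\mathbb T$, which makes the limit inner. The logarithmic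 integral is cut off at about $\log(1/\kappa)$ at every step, which will exclude a singular factor. We call this a \emph{drift step}.

The same device moves any polynomial $I$. Let $\Phi(\zeta,\xi)$ be continuous on $\mathbb T\times\overline{\mathbb D}$ and holomorphic in $\xi$, with $\Phi(\zeta,0)=I(\zeta)$. We shall see that for large $M$ there is a polynomial that is close to $I$ on $|z|\le r$ and close to $\Phi(\zeta,z^M)$ near $\mathbb T$. The admissible moves are therefore the holomorphic disks through the current boundary value.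

\subsection{Parking and following}\label{sub:follow}
Fix $m$ and a small $\rho>0$, put $R=\rho^{16}$, and let $V$ be a local branch of $v^{m/16}$, so that $|v^m|<R$ means $|V|<\rho$. The choice $I=v^m$ fails at the zeros of $v$, where $|I|$ and $\mathrm DI$ are both small. Where $|V|<\rho$, however, any $I$ with $|I|\le R$ is within $2R$ of $v^m$. The cheapest policy is to \emph{park}: keep $I$ fixed, with $|I|\approx R$, while $v$ drifts in $|V|<\rho$.

When $|V|$ reaches $\rho$, the quotient $I/v^m$ has modulus near $1$ but an arbitrary argument, so $I=v^me^q$ with $|q|$ as large as about $\pi$. From now on $I$ has to \emph{follow} $v^m$, and by \S\ref{sub:fast} the exponent $q$ has to change as a holomorphic function of $v$. It must be small when $|V|$ is much larger than $\rho$, and purely imaginary when $|V|=1$, so that $|I|\to1$ together with $|v|$. The functions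
\[
q=A/V-\bar AV,\qquad A \text{ frozen during the step},
\]
do this: $|q|\le2|A|/|V|$; for $|V|=1$ we have $q=A\bar V-\overline{A\bar V}$; and for $0<|V|<1$ every value of $q$ comes from exactly one $A$, by formula \eqref{eq:A} below. A value $|q|\approx\pi$ at $|V|\approx\rho$ gives $|A|\approx\pi\rho$.

\subsection{A jump, by hand}\label{sub:jump}
The term $A/V$ blows up as $V\to0$, so following must stop when $|V|$ comes down again, say at $|V|=\rho/2$. There $|A|\le3.5\rho$ gives $|q|\le7.1$, so $a=I/R$ satisfies $2^{-16}e^{-7.1}\le|a|\le2^{-16}e^{7.1}<0.02$. If we parked $I$ at this value, then at the next exit $|\operatorname{Re}q|$ could be as large as $16\log2+7.1>18$, and the bound on $A$ would be lost. We must first reset $|I|$ to $R$. A holomorphic disk $h(\xi)$ with $h(0)=a$, $|a|<1$ and $|h|=1$ on $\mathbb T$ has a zero, for otherwise the maximum principle for $1/h$ would give $|a|\ge1$. So the reset creates zeros, and these are the zeros of the final approximant. For constant $a$ with $0<|a|<1$ take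
\[
h(z)=\frac{a+z^M}{1+\bar az^M}.
\]
Its zeros solve $z^M=-a$, and there $|h'|=M|z|^{M-1}/(1-|a|^2)$. Write $|z|=e^{-y/M}$ with $e^{-y}=|a|$. Then $(1-|z|^2)/|z|=2\sinh(y/M)$, and at each zero
\[
\mathrm Dh(z)=2M\sinh(y/M)\,\frac{|a|}{1-|a|^2}\ \ge\ \frac{2|a|\log(1/|a|)}{1-|a|^2}.
\]
The bound does not depend on $M$, and $Rh$ never exceeds $R$ in modulus. This is the oscillation of small fixed amplitude that Proposition~\ref{prop:delta} permits. The bound degenerates as $a\to0$, where $h$ becomes $z^M$. Hence a lower bound $|I|\ge bR$ on $\mathbb T$, with a fixed $b>0$, has to be kept through infinitely many steps.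

\subsection{Two thresholds, and the edges}\label{sub:edges}
The jump needs $|a|<1$. At $|V|=\rho$ a following $I$ has $|a|=e^{\operatorname{Re}q}$, which may exceed $1$. This is why following starts at $|V|\approx\rho$ but stops at $|V|\approx\rho/2$, and why the sixteenth root is used: the factor $2^{-16}$ beats $e^{7.1}$. Each cycle then starts afresh with $|I|\approx R$ and $|A|\le3.3\rho$.

One difficulty is invisible for constant data. The jump is made only over a subset $E$ of $\mathbb T$, with $z^M$ replaced by a wave $\psi=t\,z^M$ whose amplitude $t$ falls from $1$ to $0$ across each endpoint of $E$. At the point where $t=|a|$ the numerator $a+\psi$ vanishes on $\mathbb T$ if the phase is wrong, and double zeros inside $\mathbb D$ are possible too. Moving an endpoint by less than $2\pi/M$ adjusts the phase freely, and Lemma~\ref{lem:edge} shows that a good phase exists, with a uniform lower bound. Near an edge $|I|/R$ may still be small. These short arcs form a third state, which the next jump removes.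

\section{Model functions for the jump}\label{sec:models}

The amplitude $t$ must satisfy $0\le t\le1$, must pass from $1$ to $0$ at the scale $1/M$, and must have frequencies in $[-M/2,M/2]$, so that $t\,z^M$ is a polynomial of high order. We get it by convolving an indicator function with a positive band-limited kernel.

Let $\beta(x)=c_\beta\big(\frac{\sin(x/8)}{x/8}\big)^4$ with $c_\beta$ chosen so that $\int_{\mathbb R}\beta=1$. The function $\beta$ is even and entire, and $\beta\ge0$ on $\mathbb R$ with isolated zeros. Since $\frac{\sin(x/8)}{x/8}=4\int_{-1/8}^{1/8}e^{ix\xi}\,d\xi$, the Fourier transform $\hat\beta(\xi)=\int\beta(x)e^{-ix\xi}\,dx$ is a multiple of the fourfold convolution of the indicator of $[-\frac18,\frac18]$; it vanishes for $|\xi|\ge\frac12$. From $|\sin w|\le e^{|\operatorname{Im}w|}$ and $\frac{\sin w}{w}=\frac12\int_{-1}^1e^{iwu}\,du$ we get $|\frac{\sin w}w|\le e^{|\operatorname{Im}w|}\min(1,1/|w|)$. As $\min(1,8/|x|)\le9/(1+|x|)$, there is an absolute constant $C_0$ with $|\beta(x+iy)|\le C_0e^{|y|/2}(1+|x|)^{-4}$.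 Integrating, for every measurable $H\subset\mathbb R$ and $w=x+iy$,
\begin{equation}\label{eq:tail}
\int_H|\beta(w-u)|\,du\le C_0\,e^{|y|/2}\big(1+\operatorname{dist}(x,H)\big)^{-3}.
\end{equation}
In particular $w\mapsto\int_H\beta(w-u)\,du$ is entire. For $H=\mathbb R$ it equals $1$ on $\mathbb R$, hence everywhere. Let
\[
\Theta(w)=\int_{-\infty}^0\beta(w-u)\,du=1-\int_0^\infty\beta(w-u)\,du .
\]
For real $x$ we have $\Theta(x)=\int_x^\infty\beta$, so $\Theta'=-\beta$ and $\Theta$ decreases strictly from $1$ to $0$ on $\mathbb R$. By \eqref{eq:tail}, $|\Theta(w)|\le C_0e^{|y|/2}$, and uniformly in every horizontal strip $\Theta(w)\to0$ as $x\to+\infty$ and $\Theta(w)\to1$ as $x\to-\infty$. The model for a wave cut off at an edge is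
\[
g_\pm(w)=e^{iw}\Theta(\pm w).
\]
On $\overline{\mathbb H}$ we have $|g_\pm|\le C_0e^{-y/2}$, and $|g_\pm|\le1$ on $\mathbb R$, so $|g_\pm|\le1$ on $\overline{\mathbb H}$ by (F7).

Fix $a_*=2^{-16}e^{-7.1}$, the lower bound found in \S\ref{sub:jump}. For $a_*\le|a|\le0.75$ and $\alpha\in\mathbb R/2\pi\mathbb Z$ let
\[
Q_{a,\alpha,\pm}=\frac{a+e^{i\alpha}g_\pm}{1+\bar ae^{i\alpha}g_\pm}\qquad\text{on }\overline{\mathbb H};
\]
the denominator has modulus at least $0.25$. In $\mathbb H$ the role of $\mathrm D$ is played by $y|Q'(w)|$.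

\begin{lemma}\label{lem:edge}
There is an absolute constant $c_1\in(0,a_*]$ such that for each sign and each $a$ with $a_*\le|a|\le0.75$ there is $\alpha$ with
\[
|Q_{a,\alpha,\pm}(w)|+y\,|Q'_{a,\alpha,\pm}(w)|\ge c_1\qquad\text{for all }w=x+iy\in\overline{\mathbb H}.
\]
\end{lemma}

\begin{proof}
Fix the sign and write $g=g_\pm$, $Q=Q_{a,\alpha,\pm}$, $\Lambda=|Q|+y|Q'|$. We have
\[
g'(w)=e^{iw}\big(i\Theta(\pm w)\mp\beta(w)\big),\qquad Q'=e^{i\alpha}g'\,\frac{1-|a|^2}{(1+\bar ae^{i\alpha}g)^2}.
\]
The function $\Lambda$ vanishes only at a real zero of $Q$ or at a multiple zero in $\mathbb H$. We find a compact set of parameters $(a,\alpha)$ that avoids both and meets every $a$, and then we argue by compactness.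

\emph{Critical values.} The set of $w\in\overline{\mathbb H}$ with $g'(w)=0$ and $|g(w)|\ge a_*$ is bounded. Indeed, $y$ is bounded on it because $|g|\le C_0e^{-y/2}$; in a strip, $g\to0$ as $\pm x\to+\infty$; and $i\Theta(\pm w)\mp\beta(w)\to i$ as $\pm x\to-\infty$. Since $g'$ is entire and not identically zero, the set is finite. Let $\omega_1,\dots,\omega_p$ be the values of $g$ on it.

\emph{Good parameters.} Given $a$, let $x_*$ be the real number with $\Theta(\pm x_*)=|a|$, and define $\alpha_0(a)\in\mathbb R/2\pi\mathbb Z$ by $e^{i(\alpha_0+x_*)}=a/|a|$. Both depend continuously on $a$. Fix $\eta\in(0,a_*)$ with $p\pi\eta/a_*<\pi/2$, and let $\mathcal K$ be the compact set of pairs $(a,\alpha)$ with $a_*\le|a|\le0.75$, $|\alpha-\alpha_0(a)|\le\pi/4$ and $|ae^{-i\alpha}+\omega_i|\ge\eta$ for all $i$. For fixed $a$ and $i$, the $\alpha$ with $|ae^{-i\alpha}+\omega_i|<\eta$ form an arc, possibly empty, namely the part of a circle of radius $|a|$ in a disk of radius $\eta<|a|$. It contains no antipodal points, and two of its points at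 angular distance $\phi\le\pi$ satisfy $2|a|\phi/\pi\le2|a|\sin(\phi/2)<2\eta$. So its angular length is at most $\pi\eta/a_*$, and the $p$ arcs cannot cover the interval $|\alpha-\alpha_0(a)|\le\pi/4$. Every $a$ has an $\alpha$ with $(a,\alpha)\in\mathcal K$.

\emph{$\Lambda>0$ on $\mathcal K\times\overline{\mathbb H}$.} If $y>0$ and $Q(w)=Q'(w)=0$, then $g'(w)=0$ and $g(w)=-ae^{-i\alpha}$ has modulus at least $a_*$; so $ae^{-i\alpha}+\omega_i=0$ for some $i$, which is excluded. If $y=0$ and $Q(x)=0$, then $\Theta(\pm x)=|g(x)|=|a|$, so $x=x_*$; but $e^{i\alpha}g(x_*)=ae^{i(\alpha-\alpha_0)}\ne-a$.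

\emph{$\inf\Lambda>0$.} Suppose that $\Lambda\to0$ along $(a_k,\alpha_k,w_k)\in\mathcal K\times\overline{\mathbb H}$, and pass to a subsequence with $(a_k,\alpha_k)\to(a,\alpha)\in\mathcal K$. A finite limit point of $(w_k)$ contradicts continuity and positivity. After passing to a further subsequence there remain two cases. If $y_k\to\infty$, or if $(y_k)$ is bounded and $\pm x_k\to+\infty$, then $g(w_k)\to0$ and $|Q(w_k)|\to|a|\ge a_*$. If $\pm x_k\to-\infty$, $y_k\to y_0$ and $e^{i(\alpha_k+w_k)}\to\xi$, then $|\xi|=e^{-y_0}$, $e^{i\alpha_k}g(w_k)\to\xi$ and $e^{i\alpha_k}g'(w_k)\to i\xi$, so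
\[
\Lambda\to\Big|\frac{a+\xi}{1+\bar a\xi}\Big|+y_0|\xi|\,\frac{1-|a|^2}{|1+\bar a\xi|^2}.
\]
For $y_0=0$ the first term is $1$, and for $y_0>0$ the second is positive. All cases are contradictory. Let $c_1$ be the minimum of $a_*$ and the two infima for the two signs.
\end{proof}

Away from the edges the model is the function of \S\ref{sub:jump} in the coordinate $z=e^{iw/M}$. Put $b=c_1/4$, so that $b\le a_*/4$, and
\[
Q_a^\infty(w)=\frac{a+e^{iw}}{1+\bar ae^{iw}},\qquad c_2=\inf\big\{|Q_a^\infty(w)|+y|(Q_a^\infty)'(w)|:\ b\le|a|\le0.75,\ w\in\overline{\mathbb H}\big\}.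
\]
Then $c_2>0$. The expression is continuous, $2\pi$-periodic in $x$, and tends to $|a|\ge b$ uniformly as $y\to\infty$. It is positive, since at a zero of $Q_a^\infty$ we have $e^{-y}=|a|<1$, so $y>0$, while $(Q_a^\infty)'=ie^{iw}(1-|a|^2)/(1+\bar ae^{iw})^2$ never vanishes. Finally put $c_*=\frac14\min(c_1,c_2,b)$. The constants $a_*,c_1,b,c_2,c_*$ are absolute.

\section{Markings}\label{sec:markings}

We now record the three states of \S\ref{sub:follow}--\S\ref{sub:edges} as an invariant on $\mathbb T$. Let $v$ be a polynomial with $|v|<1$ on $\overline{\mathbb D}$. A \emph{companion} of $v$ is a triple $(m,\rho,I)$ with an integer $m\ge1$, a number $0<\rho\le\frac1{10}$ and a polynomial $I$. We attach to it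
\[
\nu=m/16,\qquad R=\rho^{16},\qquad \mu=\rho/1000,
\]
and write $|V|$ for $|v|^\nu$. On a proper closed subarc of $\mathbb T$ where $v\ne0$, a \emph{branch} of $v^\nu$ is a function $V=e^{\nu L}$ with $L$ a continuous logarithm of $v$; then $V^{16}=v^m$.

For $0<|V|<1$ and $q\in\mathbb C$ the equation $q=A/V-\bar AV$ has exactly one solution $A$. Indeed, with $p=A\bar V$ it reads $q=p|V|^{-2}-\bar p$, that is, $\operatorname{Re}q=(|V|^{-2}-1)\operatorname{Re}p$ and $\operatorname{Im}q=(|V|^{-2}+1)\operatorname{Im}p$; and $A=pV|V|^{-2}$. So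
\begin{equation}\label{eq:A}
A=\mathcal A(V,q):=V\Big(\frac{\operatorname{Re}q}{1-|V|^2}+i\,\frac{\operatorname{Im}q}{1+|V|^2}\Big),\qquad |\mathcal A(V,q)|\le\frac{|V|\,|q|}{1-|V|^2}.
\end{equation}
The map $\mathcal A$ is continuous, and real-linear in $q$.

Every step of the construction commits a small error, so the inequalities of the invariant must loosen a little at each step and by a bounded amount in total. We use $s_n=1-2^{-n}$, $n\ge0$, so that $s_n-s_{n-1}=2^{-n}$.

\begin{definition}\label{def:marking}
A \emph{marking at level $n$} of the companion $(m,\rho,I)$ of $v$ is a partition of $\mathbb T$ into finitely many nondegenerate closed arcs of length at most $\pi$ with disjoint interiors, each labeled F (follow), P (park) or Z (near zero), such that: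
\begin{itemize}
\item on each F-arc, $|V|>\rho/2$, and there are a branch $V$ and a continuous $q$ with $I=v^me^q$ and $|A|\le(3.4+0.1s_n)\rho$, where $A=\mathcal A(V,q)$;
\item on each P-arc, $|V|<\rho$ and $(0.65-0.05s_n)R\le|I|\le(1+0.05s_n)R$;
\item on each Z-arc, $|V|<(0.55+0.05s_n)\rho$ and $(2-s_n)bR\le|I|\le(0.7+0.02s_n)R$.
\end{itemize}
The marking is \emph{safe} if $|V|<\rho-2\mu$ on P-arcs and $|V|>\rho/2+2\mu$ on F-arcs.
\end{definition}

A marking at level $n$ is a marking at level $n+1$, and subdividing an arc preserves a marking. A safe marking survives a move of $|V|$ by $\mu$. Figure~\ref{fig:states} shows the three states.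

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=7cm,y=0.85cm]
\draw[->] (0,0) -- (1.35,0) node[right] {$|V|$};
\draw[dotted] (0.5,0) node[below left] {$\rho/2$} -- (0.5,3.3);
\draw[dotted] (0.6,0) node[below right] {$0.6\rho$} -- (0.6,1);
\draw[dotted] (1,0) node[below] {$\rho$} -- (1,3.3);
\draw (0,0.1) -- (0,-0.1) node[below] {$0$};
\draw[line width=2pt] (0.5,3) -- (1.3,3);
\node[above] at (0.76,3) {F: $I=v^me^{q}$};
\draw[line width=2pt] (0,1.8) -- (1,1.8);
\node[below] at (0.8,1.8) {P: $|I|\approx R$};
\draw[line width=2pt] (0,0.6) -- (0.6,0.6) node[right] {Z: $bR\le|I|\le0.72R$};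
\draw[->,thick] (0.52,2.9) -- (0.52,1.9) node[midway,right] {jump};
\draw[->,thick] (0.98,1.9) -- (0.98,2.9) node[midway,left] {relabel};
\draw[->,thick] (0.2,0.7) -- (0.2,1.7) node[midway,right] {jump};
\end{tikzpicture}
\caption{The bars show the values of $|V|=|v|^{m/16}$ allowed on arcs labeled F, P and Z, with $R=\rho^{16}$. A parked arc (P) is relabeled F when $|V|$ approaches $\rho$. A following arc (F) that approaches $|V|=\rho/2$, and every Z-arc, is turned into P by a jump; new short Z-arcs arise only at the edges of a jump.}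
\label{fig:states}
\end{figure}

\begin{lemma}\label{lem:conseq}
Let $(m,\rho,I)$ be marked at some level.
\begin{itemize}
\item[(a)] If $|A|\le3.5\rho$ and $\rho/2\le|W|\le1$, then $|A|(|W|^{-1}+|W|)\le7.1$ and $|W^{16}\exp(A/W-\bar AW)|\ge a_*R$. In particular $|q|\le7.1$ on F-arcs.
\item[(b)] $|I|\ge a_*R$ on F- and P-arcs, and $|I|\ge bR$ on $\mathbb T$.
\item[(c)] $|V|^{24}\le|I|\le|V|^8$ on F-arcs, and $|I|\le1$ on $\overline{\mathbb D}$.
\item[(d)] $|I-v^m|\le9000\rho$ on $\overline{\mathbb D}$.
\item[(e)] $|I|\le0.35R$ at points of F-arcs with $|V|\le0.6\rho$.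
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $x^{-1}+x$ decreases on $(0,1]$, so $|A|(|W|^{-1}+|W|)\le3.5\rho(2/\rho+\rho/2)=7+1.75\rho^2\le7.1$. Hence the second quantity is at least $(\rho/2)^{16}e^{-7.1}=a_*R$.

(b) On F-arcs use (a) with $W=V$. On P-arcs $|I|\ge0.6R$. On Z-arcs $|I|\ge bR$, and $b\le a_*$.

(c) On an F-arc let $\sigma=\log(1/|V|)>0$. The formula for $\operatorname{Re}q$ before \eqref{eq:A}, the inequality $\sinh\sigma\le\sigma\cosh\sigma$ and (a) give
\[
|\operatorname{Re}q|\le|A|\big(|V|^{-1}-|V|\big)=2|A|\sinh\sigma\le\sigma|A|\big(|V|^{-1}+|V|\big)\le8\sigma .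
\]
Since $|I|=e^{-16\sigma+\operatorname{Re}q}$, the first claim follows. On P- and Z-arcs $|I|\le1.05R<1$. Apply the maximum principle.

(d) On F-arcs $|q|\le7\rho/|V|$ and $|e^q-1|\le|q|e^{|q|}$, so $|I-v^m|\le7\rho|V|^{15}e^{7.1}\le9000\rho$, because $e^{7.1}<1220$. On P- and Z-arcs $|I-v^m|\le1.05R+R$. Apply the maximum principle.

(e) $|I|\le e^{7.1}(0.6)^{16}R$ and $(0.6)^{16}<2.83\cdot10^{-4}$.
\end{proof}

The passage from parking to following changes no function.

\begin{lemma}[Relabeling]\label{lem:relabel}
If $(m,\rho,I)$ has a marking at level $n$, then it has a marking at level $n$ with $|V|<\rho-2\mu$ on P-arcs.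
\end{lemma}

\begin{proof}
By uniform continuity we can subdivide the P-arcs so that on each piece $|V|<\rho-2\mu$ or $|V|>\rho-3\mu$ throughout. Keep the label P in the first case. Otherwise $0.997\rho<|V|<\rho$, so $0.6\le|I/v^m|\le1.05\cdot0.997^{-16}<1.11$. Subdivide further so that a continuous argument of $I/v^m$ varies by at most $0.01$ on each piece, and let $q$ be the continuous logarithm of $I/v^m$ whose imaginary part lies in $(-\pi,\pi]$ at one point. Then $|\operatorname{Im}q|\le3.16$, $|\operatorname{Re}q|\le0.52$ and $|q|\le3.21$. By \eqref{eq:A}, $|A|\le3.21\rho/(1-\rho^2)\le3.3\rho$. Label these pieces F.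
\end{proof}

\section{The jump step}\label{sec:jump}

This step leaves $v$ unchanged. It makes the marking safe and the Z-arcs short, and it keeps $|I|+\mathrm DI$ bounded below in the annulus where $I$ changes.

\begin{lemma}\label{lem:jump}
Let $n\ge1$ and $\varepsilon>0$, and let the companion $(m,\rho,I)$ of $v$ have a marking at level $n-1$ with $|V|<\rho-2\mu$ on P-arcs. There is $r_*<1$ such that for each $r\in[r_*,1)$ there is a polynomial $I_{\mathrm{new}}$ with:
\begin{itemize}
\item[(i)] $|I_{\mathrm{new}}-I|+|I'_{\mathrm{new}}-I'|\le\varepsilon$ on $|z|\le r$;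
\item[(ii)] $|I_{\mathrm{new}}|+\mathrm DI_{\mathrm{new}}\ge c_*R$ on $r\le|z|<1$;
\item[(iii)] $I_{\mathrm{new}}-I$ has order greater than $\deg I$;
\item[(iv)] $(m,\rho,I_{\mathrm{new}})$ has, for the same $v$, a safe marking at level $n$ whose Z-arcs have total length less than $\varepsilon$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $a=I/R$, $d=\deg a$ and $a^*(z)=\overline{a(1/\bar z)}$, a polynomial of degree $d$ in $1/z$ that equals $\bar a$ on $\mathbb T$. By Lemma~\ref{lem:conseq}, $|a|\le1/R$ on $\overline{\mathbb D}$ and $|a|\ge b$ on $\mathbb T$. Fix $r_*<1$ so that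
\begin{equation}\label{eq:rstar}
|a^*(z)|\le2/R\quad\text{and}\quad|a(z)|\ge0.9\,|a(\zeta)|\qquad\text{for }r_*\le|z|\le1 .
\end{equation}
Let $K$ be the union of the Z-arcs and of the points of F-arcs with $|V|\le\rho/2+2\mu$. This compact set is where the jump is needed. If $K=\emptyset$, take $I_{\mathrm{new}}=I$ with the same marking; then (i), (iii), (iv) hold, and (ii) holds because $|I|\ge0.9bR\ge c_*R$ by \eqref{eq:rstar}. Let $K\ne\emptyset$. The numbers $X,Y,X_0,X_1,\eta_1,\eta_2$ below depend only on the given marked companion and on the set $E^0$ of Step 1. The integer $M$ is chosen after them and after $r$ and $\varepsilon$; ``$M$ large'' and $o(1)$ refer to this order of choice.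

\emph{Step 1: the set $E$.} Let $\rho_1=(0.55+0.05s_{n-1})\rho$. On $K$ we have $|a|\le0.72$ and $|V|<\rho_1$: on Z-arcs by definition, and at the F-points by Lemma~\ref{lem:conseq}(e) and $|V|\le0.502\rho$. If $K=\mathbb T$, let $E^0=\mathbb T$. Otherwise let $E^0\ne\mathbb T$ be a finite union of disjoint nondegenerate closed arcs, of any length, that contains $K$ in its interior and is contained in the open set where $|a|<0.75$ and $|V|<\rho_1$. Let $e^{i\theta_i^0}$ be the endpoints of $E^0$, if any, and $a_i=a(e^{i\theta_i^0})$. They are not in $K$, so they lie on F- or P-arcs, and $a_*\le|a_i|<0.75$ by Lemma~\ref{lem:conseq}(b). It matters that the lower bound is $a_*$ and not $b$: the edges will produce values as small as $2b=c_1/2$, and an edge placed on a Z-arc would produce still smaller values in the next round.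

Attach to $i$ the sign $+$ if $E^0$ lies locally in $\theta<\theta_i^0$ and the sign $-$ otherwise, and let $\alpha_i$ be given by Lemma~\ref{lem:edge} for $a_i$ and this sign. For a large integer $M$ choose $\theta_i\in[\theta_i^0,\theta_i^0+2\pi/M)$ with $e^{iM\theta_i}=e^{i\alpha_i}$, and let $E$ be the set with the moved endpoints. For $M$ large, $K$ lies in the interior of $E$, and $|a|<0.75$, $|V|<\rho_1$ on a neighborhood of $E^0$ that does not depend on $M$ and contains every point within angular distance $X'/M$ of $E$, for any fixed $X'$. On $\mathbb T\setminus E$ we have $|a|\ge a_*$, since these points are not on Z-arcs. Let $\tilde E=\{\theta\in\mathbb R:e^{i\theta}\in E\}$. We let $\theta_i$ stand for any of the lifts $\theta_i+2\pi k$; the relation $e^{iM\theta_i}=e^{i\alpha_i}$ holds for all of them. If $\Delta>0$ is the least distance of two endpoints of the lift of $E^0$, then distinct endpoints of $\tilde E$ are at least $\Delta/2$ apart for $M$ large.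

\emph{Step 2: the wave $\psi$.} Let $\tilde t(w)=\int_{M\tilde E}\beta(w-u)\,du$, an entire function, and $t(\theta)=\tilde t(M\theta)=\int_{\tilde E}M\beta(M(\theta-\phi))\,d\phi$. Then $0\le t\le1$ on $\mathbb R$, and $t$ is continuous and $2\pi$-periodic. It is the convolution of the periodic indicator function of $\tilde E$ with $M\beta(M\,\cdot)$, so its $k$-th Fourier coefficient is $\hat\beta(k/M)$ times that of the indicator function, and it vanishes for $|k|\ge M/2$. Hence $t$ is a trigonometric polynomial, and $\psi(e^{i\theta})=e^{iM\theta}t(\theta)$ extends to a polynomial of order at least $M/2$ with $|\psi|\le1$ on $\mathbb T$. By (F2), $|\psi(z)|\le|z|^{M/2}$. In the coordinate $z=e^{iw/M}$, $w=x+iy\in\overline{\mathbb H}$, we have $\psi=e^{iw}\tilde t(w)$, since both sides are entire in $w$ and agree on $\mathbb R$. Now $|e^{iw}|e^{y/2}\le1$, so \eqref{eq:tail} and $\int_{\mathbb R}\beta(w-u)\,du=1$ give, for all $y\ge0$,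
\begin{equation}\label{eq:psi}
|\psi|\le e^{-y/2},\qquad|\psi|\le\frac{C_0}{\operatorname{dist}(x,M\tilde E)^{3}},\qquad|\psi-e^{iw}|\le\frac{C_0}{\operatorname{dist}(x,\mathbb R\setminus M\tilde E)^{3}};
\end{equation}
if $E=\mathbb T$, then $\psi=z^M$. Near an edge, for fixed $X'$ and with the sign attached to $i$,
\begin{equation}\label{eq:edge}
\big|\psi-e^{i\alpha_i}g_\pm(w-M\theta_i)\big|\le C_0(M\Delta/2-X')^{-3}\qquad\text{if }|x-M\theta_i|\le X',\ y\ge0 .
\end{equation}
Indeed, let $H_i$ be the half-line $u<M\theta_i$ for the sign $+$ and $u>M\theta_i$ for the sign $-$. Substituting $u=M\theta_i\pm u'$ with $u'<0$, and using that $\beta$ is even, we get $\int_{H_i}\beta(w-u)\,du=\Theta(\pm(w-M\theta_i))$. Also $e^{iw}=e^{i\alpha_i}e^{i(w-M\theta_i)}$. The sets $M\tilde E$ and $H_i$ differ, up to a point, only in $|u-M\theta_i|\ge M\Delta/2$, and \eqref{eq:tail} bounds the contribution of these $u$.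

\emph{Step 3: the new function.} The constant $\bar a$ of \S\ref{sub:jump} has to be replaced by $a^*$, whose pole at $0$ is cancelled by the high order of $\psi$. Choose $X$ with $C_0X^{-3}\le0.75R$. At points of $\mathbb T$ within angular distance $X/M$ of $E$ we have $|a|<0.75$ and $|\psi|\le1$; at the other points $|a|\le1/R$ and $|\psi|\le0.75R$ by \eqref{eq:psi}. So $|\bar a\psi|\le0.75$ on $\mathbb T$. For $M>2d$ the product $a^*\psi$ is a polynomial of order at least $M/2-d$, and $|a^*\psi|\le0.75$ on $\overline{\mathbb D}$ by the maximum principle. Define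
\[
h=\frac{a+\psi}{1+a^*\psi},\qquad\text{so that}\qquad h-a=\frac{\psi-a\,(a^*\psi)}{1+a^*\psi}.
\]
The denominator has modulus at least $\frac14$ on $\overline{\mathbb D}$, so $h$ is holomorphic on a neighborhood of $\overline{\mathbb D}$, $|h-a|\le4(1+R^{-1})$ on $\overline{\mathbb D}$, and $h-a$ has order at least $M/2-d$. By (F2), $R(|h-a|+|h'-a'|)\le\varepsilon/2$ on $|z|\le r$ for $M$ large. Let $I_{\mathrm{new}}$ be a Taylor polynomial of $Rh$ at $0$ of degree at least $d$. Then (iii) holds for $M>4d$. As the degree grows,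
\[
\varepsilon':=\max_{\overline{\mathbb D}}\big(|I_{\mathrm{new}}/R-h|+|I'_{\mathrm{new}}/R-h'|\big)\to0,
\]
and (i) holds once $R\varepsilon'\le\varepsilon/2$. It remains to prove (ii) and (iv) for $Rh$ with room to spare.

\emph{Step 4: $|h|+\mathrm Dh\ge2c_*$ on $r_*\le|z|<1$, and $|h|\ge2b$ on $\mathbb T$.} By \eqref{eq:rstar},
\begin{equation}\label{eq:hminusa}
|h-a|=\frac{|\psi|\,|1-aa^*|}{|1+a^*\psi|}\le4(1+2R^{-2})|\psi|\le12R^{-2}|\psi|\qquad\text{on }r_*\le|z|\le1 .
\end{equation}
Choose $Y>0$ with $12R^{-2}e^{-Y/2}\le b/4$. If $|z|\ge r_*$ and $y\ge Y$, then $|h|\ge0.9b-0.25b\ge b/2$ by \eqref{eq:rstar}, \eqref{eq:psi} and \eqref{eq:hminusa}. In the layer $0\le y\le Y$ we compare $h$ with the models of Section~\ref{sec:models}. For this, note that if $|a_0|,|p|,|p_0|\le1$ and $|1+a'p|,|1+\bar a_0p_0|\ge\frac14$, then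
\begin{equation}\label{eq:compare}
\Big|\frac{a+p}{1+a'p}-\frac{a_0+p_0}{1+\bar a_0p_0}\Big|\le36\big(|a-a_0|+|a'-\bar a_0|+|p-p_0|\big),
\end{equation}
because the difference equals $\frac{(a-a_0)+(p-p_0)}{1+a'p}+(a_0+p_0)\frac{\bar a_0(p_0-p)+(\bar a_0-a')p}{(1+a'p)(1+\bar a_0p_0)}$. Let $\eta_1=\min(c_1,c_2)/100$, and choose $X_0\ge2Y$ with $36\cdot8\,C_0X_0^{-3}\le\eta_1/2$ and $12R^{-2}C_0X_0^{-3}\le0.4a_*$. Let $w_0=x_0+iy_0$ with $0\le y_0\le Y$, and let $U_0$ be the closed disk $|w-w_0|\le y_0$. For $M$ large, $e^{-2Y/M}\ge r_*$, so all points $e^{iw/M}$ with $w\in U_0$ lie in $r_*\le|z|\le1$. We regard $h,a,a^*,\psi$ as functions of $w$. All terms $o(1)$ are uniform in $w_0$, since $a$ and $a^*$ are uniformly continuous on $r_*\le|z|\le1$ and there are finitely many $i$.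

\begin{itemize}
\item \emph{Case 1: $|x_0-M\theta_i|\le X_0$ for some $i$.} On $U_0$ we have $a=a_i+o(1)$, $a^*=\bar a_i+o(1)$, and $\psi=e^{i\alpha_i}g_\pm(w-M\theta_i)+o(1)$ by \eqref{eq:edge} with $X'=X_0+Y$. By \eqref{eq:compare}, $|h-h_0|\le\eta_1$ on $U_0$ for $M$ large, where $h_0(w)=Q_{a_i,\alpha_i,\pm}(w-M\theta_i)$.
\item \emph{Case 2: not Case 1, and $e^{ix_0/M}\in E$.} Put $a_0=a(e^{ix_0/M})$, so $b\le|a_0|<0.75$, and $h_0=Q^\infty_{a_0}$. On $U_0$ we have $\operatorname{dist}(x,\mathbb R\setminus M\tilde E)\ge X_0-Y\ge X_0/2$, so $|\psi-e^{iw}|\le8C_0X_0^{-3}$ by \eqref{eq:psi}, while $a=a_0+o(1)$ and $a^*=\bar a_0+o(1)$. By \eqref{eq:compare}, $|h-h_0|\le\eta_1$ on $U_0$ for $M$ large.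
\item \emph{Case 3: not Case 1, and $e^{ix_0/M}\notin E$.} Then $\operatorname{dist}(x_0,M\tilde E)\ge X_0$, and at $w_0$ we get $|h|\ge0.9a_*-12R^{-2}C_0X_0^{-3}\ge a_*/2$ from \eqref{eq:rstar}, \eqref{eq:psi} and \eqref{eq:hminusa}.
\end{itemize}

Let $y_0>0$. In Cases 1 and 2, Cauchy's estimate on $U_0$ gives $y_0|\frac{d}{dw}(h-h_0)|\le\eta_1$ at $w_0$, so $|h|+y_0|dh/dw|\ge\min(c_1,c_2)-2\eta_1$ by Lemma~\ref{lem:edge} and the definition of $c_2$. From $dz/dw=iz/M$ we get $\mathrm Dh(z)=2M\sinh(y/M)|dh/dw|\ge y|dh/dw|$. So in all cases $|h|+\mathrm Dh\ge\frac12\min(c_1,c_2,b)=2c_*$, and (ii) follows once $\varepsilon'\le c_*$.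

Let $y_0=0$. In Case 1, $|h|\ge c_1-\eta_1\ge c_1/2=2b$ by Lemma~\ref{lem:edge}; this is where the phases $\alpha_i$ keep the zeros away from $\mathbb T$. In Case 2, $|h|\ge1-\eta_1$, since $|Q^\infty_{a_0}|=1$ on $\mathbb R$. In Case 3, $|h|\ge a_*/2\ge2b$.

\emph{Step 5: the marking.} On $\mathbb T$ we have $a^*=\bar a$ and $|\psi|=t$, hence
\begin{equation}\label{eq:mod}
1-|h|^2=\frac{(1-|a|^2)(1-t^2)}{|1+\bar a\psi|^2}.
\end{equation}
Let $\vartheta=\max_{\mathbb T}|V|<1$. Fix $\eta_2>0$ with $\eta_2\le0.05\cdot2^{-n}$, $\eta_2\le a_*/2$ and $2\eta_2/a_*\le0.1\cdot2^{-n}\rho(1-\vartheta^2)$. Choose $X_1$ with $32C_0X_1^{-3}\le0.19$ and $12R^{-2}C_0X_1^{-3}\le\eta_2/2$. Let $W_i$ be the arc $|\theta-\theta_i|\le X_1/M$; for $M$ large these arcs are disjoint and have total length less than $\varepsilon$. Let $\varepsilon'\le\min(0.01,b/2,\eta_2/2)$, and recall $s_n\ge\frac12$.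
\begin{itemize}
\item On $W_i$ we have $|V|<\rho_1$ and $|a|<0.75$, so $2b\le|h|\le1$ by Step 4 and \eqref{eq:mod}. Subdivide $W_i$ into arcs on each of which $|h|\ge0.66$ throughout (label P) or $|h|\le0.69$ throughout (label Z). Then $0.65\le|I_{\mathrm{new}}|/R\le1.01$ on the former and $1.5b\le|I_{\mathrm{new}}|/R\le0.7$ on the latter, and $2-s_n\le1.5$.
\item On the closure of $E\setminus\bigcup_iW_i$ we have $|V|<\rho_1$, $|a|<0.75$ and $1-t\le C_0X_1^{-3}$ by \eqref{eq:psi}. By \eqref{eq:mod}, $0\le1-|h|^2\le32(1-t)\le0.19$, so $0.9\le|h|\le1$. Label P.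
\item The closure of $\mathbb T\setminus(E\cup\bigcup_iW_i)$ does not meet the interior of $E$, hence not $K$. Keep the old labels there; they are F or P. By \eqref{eq:psi} and \eqref{eq:hminusa}, $|h-a|\le\eta_2/2$, so $|I_{\mathrm{new}}-I|\le\eta_2R$. On P-arcs the inequalities of level $n-1$ become those of level $n$. On F-arcs $|I|\ge a_*R$; put $q_{\mathrm{new}}=q+\operatorname{Log}(I_{\mathrm{new}}/I)$. Then $|q_{\mathrm{new}}-q|\le2\eta_2/a_*$, and \eqref{eq:A} gives $|A_{\mathrm{new}}-A|=|\mathcal A(V,q_{\mathrm{new}}-q)|\le0.1\cdot2^{-n}\rho$.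
\end{itemize}
After subdivision into arcs of length at most $\pi$ this is a marking at level $n$, and its Z-arcs lie in $\bigcup_iW_i$. It is safe: the F-arcs avoid $K$, the new P-arcs have $|V|<0.6\rho<\rho-2\mu$, and the old ones satisfy $|V|<\rho-2\mu$ by hypothesis.
\end{proof}

\section{The drift step}\label{sec:drift}

Now $v$ moves, and finitely many companions react at once. The setting is as follows. The polynomial $v$ satisfies $|v|<1$ on $\overline{\mathbb D}$ and has no zero on $\mathbb T$; put $u=\log(1/|v|)>0$ on $\mathbb T$. The companions $(m_j,\rho_j,I^j)$, $1\le j\le J$, have safe markings at level $n-1$, where $n\ge1$; their data carry the index $j$. The step size $\kappa$ satisfies $0<\kappa<\|v\|_2$ and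
\begin{equation}\label{eq:kappa}
s,s'\in[0,1],\ |s-s'|\le\kappa\quad\Longrightarrow\quad|s^{\nu_j}-s'^{\,\nu_j}|\le\mu_j\qquad(1\le j\le J).
\end{equation}
Finally, $Z$ is the union of all Z-arcs of all companions, and $\delta>0$ satisfies $\int_Z(u+1)\,d\lambda<\delta$.

\begin{lemma}\label{lem:drift}
In this setting, for every $\varepsilon>0$ there is $r_*<1$ such that for each $r\in[r_*,1)$ there are polynomials $v_{\mathrm{new}}$ and $I^j_{\mathrm{new}}$, $1\le j\le J$, for which the same partitions and labels are markings at level $n$, and: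
\begin{itemize}
\item[(i)] $|v_{\mathrm{new}}-v|+|v_{\mathrm{new}}'-v'|\le\varepsilon$ and $|I^j_{\mathrm{new}}-I^j|+|(I^j_{\mathrm{new}}-I^j)'|\le\varepsilon$ on $|z|\le r$;
\item[(ii)] $|I^j_{\mathrm{new}}|\ge\frac12bR_j$ on $r\le|z|\le1$;
\item[(iii)] $I^j_{\mathrm{new}}-I^j$ has order greater than $\deg I^j$, and $v_{\mathrm{new}}-v$ has a finite order $p$ with $p>\deg v$, $p\ge n$ and $\|v_{\mathrm{new}}-v\|_2\ge1/p$;
\item[(iv)] $|v_{\mathrm{new}}|<1$ on $\overline{\mathbb D}$, $v_{\mathrm{new}}\ne0$ on $\mathbb T$, and $\mathrm D(v_{\mathrm{new}}-v)\le\kappa$ on $\mathbb D$;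
\item[(v)] $\|v_{\mathrm{new}}-v\|_2\ge\frac\kappa2\big(\int(1-|v|)^2\,d\lambda-\delta\big)_+^{1/2}-\varepsilon$;
\item[(vi)] $\int\log\frac1{|v_{\mathrm{new}}|}\,d\lambda\le\int\min\big(u,\log\frac8\kappa\big)\,d\lambda+\delta$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The amplitude.} We freeze $v$ in two places. Near the endpoints of the arcs this makes the rules for different labels fit together continuously. On Z-arcs it prevents the bound for $|V_j|$, which the next jump passes on to new Z-arcs, from growing by $\mu_j$ in every round. Since $u$ is continuous, there is an open set $U\subset\mathbb T$ containing $Z$ and all endpoints of arcs of the $J$ partitions, with $\int_U(u+1)\,d\lambda<\delta$. Let $\chi:\mathbb T\to[0,1]$ be continuous, $0$ on a neighborhood of $Z$ and of these endpoints, and $1$ off $U$. Put $\tau_0=\frac12\kappa\chi(1-|v|)$. As $\kappa<1$, we have $\vartheta_0:=\max_{\mathbb T}(|v|+\tau_0)<1$; let $\vartheta=(1+\vartheta_0)/2$.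

\emph{The disks $\Phi^j$.} Let $\xi\in\overline{\mathbb D}$. For $\zeta$ on a P- or Z-arc of the $j$-th partition put $\Phi^j(\zeta,\xi)=I^j(\zeta)$. On an F-arc, safety and \eqref{eq:kappa} give $|v+\tau_0\xi|^{\nu_j}>\rho_j/2+\mu_j$ for all $\xi\in\overline{\mathbb D}$. In particular $v+\tau_0\xi\ne0$, so $\tau_0<|v|$, and we may put
\[
W_j(\zeta,\xi)=V_j\exp\big(\nu_j\operatorname{Log}(1+\tau_0\xi/v)\big),\qquad\Phi^j(\zeta,\xi)=W_j^{16}\exp\big(A_j/W_j-\bar A_jW_j\big),
\]
where $v,\tau_0,V_j,A_j$ are evaluated at $\zeta$. Then $W_j^{16}=(v+\tau_0\xi)^{m_j}$, $\rho_j/2<|W_j|\le\vartheta_0^{\nu_j}$, and $\Phi^j(\zeta,\xi)=v^{m_j}e^{q_j}=I^j(\zeta)$ whenever $\tau_0\xi=0$. Since $\tau_0=0$ near the endpoints, $\Phi^j$ is continuous on $\mathbb T\times\overline{\mathbb D}$. It is holomorphic in $\xi\in\mathbb D$, $\Phi^j(\zeta,0)=I^j(\zeta)$, and $|\Phi^j|\ge bR_j$ by Lemma~\ref{lem:conseq}(a),(b).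

\emph{The new polynomials.} Let $\eta>0$ satisfy $\eta\le\min(\varepsilon,\kappa/8,\vartheta-\vartheta_0)$, $\eta\le\frac14bR_j$ for all $j$, and the conditions in the last part of the proof, which depend only on the data of the setting. Let $\phi^j_k(\zeta)=\int\Phi^j(\zeta,\xi)\bar\xi^k\,d\lambda(\xi)$ be the Taylor coefficients in $\xi$; they are continuous, and $\phi^j_0=I^j$. The Fej\'er means $\sum_{k=0}^L(1-\frac k{L+1})\phi^j_k(\zeta)\xi^k$ converge to $\Phi^j$ uniformly on $\mathbb T\times\mathbb T$, because $\Phi^j$ is uniformly continuous, and hence on $\mathbb T\times\overline{\mathbb D}$ by the maximum principle. By Weierstrass' theorem there are trigonometric polynomials $\tau\not\equiv0$ and $c^j_k$, $1\le k\le L$, with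
\[
|\tau-\tau_0|\le\eta\ \text{ on }\mathbb T,\qquad\Big|I^j(\zeta)+\sum_{k=1}^Lc^j_k(\zeta)\xi^k-\Phi^j(\zeta,\xi)\Big|\le\eta\ \text{ on }\mathbb T\times\overline{\mathbb D}.
\]
Then $|\tau|\le\kappa$ and $|v|+|\tau|\le\vartheta<1$ on $\mathbb T$. Fix $r_*<1$ so that $|I^j(z)-I^j(\zeta)|+\sum_k|c^j_k(z)-c^j_k(\zeta)|\le\eta$ for $r_*\le|z|\le1$ and all $j$. Given $r\in[r_*,1)$, put, for $\gamma\in\mathbb R$ and a large integer $M$,
\[
v_{\mathrm{new}}=v+\tau(z)\,e^{i\gamma}z^M,\qquad I^j_{\mathrm{new}}=I^j+\sum_{k=1}^Lc^j_k(z)\,(e^{i\gamma}z^M)^k .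
\]
If $d$ bounds the degrees of $\tau$ and of all $c^j_k$, the increments are polynomials of order at least $M-d$, bounded on $\mathbb T$ by $\kappa$ and by $\sum_k\max_{\mathbb T}|c^j_k|$, and $\|v_{\mathrm{new}}-v\|_2=\|\tau\|_2>0$ does not depend on $M$. So (i) and (iii) hold for $M$ large, for all $\gamma$, by (F2). Fix such an $M$. For $r_*\le|z|\le1$ we have $|I^j_{\mathrm{new}}(z)-\Phi^j(\zeta,e^{i\gamma}z^M)|\le2\eta$, which gives (ii). The first claim of (iv) follows from $|v|+|\tau|<1$ on $\mathbb T$, and the last from (F1). For (v), use $\|\tau\|_2\ge\|\tau_0\|_2-\eta$, $\lambda(U)<\delta$ and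
\[
\|\tau_0\|_2^2\ge\frac{\kappa^2}4\int_{\mathbb T\setminus U}(1-|v|)^2\,d\lambda\ge\frac{\kappa^2}4\Big(\int(1-|v|)^2\,d\lambda-\lambda(U)\Big).
\]

\emph{The phase $\gamma$.} For nonconstant $v$ the logarithmic integral cannot be computed exactly as in \S\ref{sub:fast}, but its average over $\gamma$ can. For fixed $\zeta\in\mathbb T$, (F6) gives
\[
\frac1{2\pi}\int_0^{2\pi}\log\frac1{|v+e^{i\gamma}\tau\zeta^M|}\,d\gamma=\log\frac1{\max(|v|,|\tau|)}\le u .
\]
Off $U$ the left side is at most $\min(u,\log\frac8\kappa)$: where $|v|\le\frac12$ we have $\tau_0\ge\kappa/4$ and so $|\tau|\ge\kappa/8$, and where $|v|>\frac12$ we have $u<\log2<\log\frac8\kappa$. The integrand is positive, so by Tonelli's theorem the average over $\gamma$ of $\int\log(1/|v_{\mathrm{new}}|)\,d\lambda$ is at most $\int\min(u,\log\frac8\kappa)\,d\lambda+\int_Uu\,d\lambda$. Hence (vi) holds for a set of $\gamma$ of positive measure. A zero $\zeta\in\mathbb T$ of $v_{\mathrm{new}}$ is a zero of the trigonometric polynomial $|v|^2-|\tau|^2$, which is not identically $0$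 because $\|\tau\|_2\le\kappa<\|v\|_2$. There are finitely many such $\zeta$, and each, having $v(\zeta)\ne0$, is a zero of $v_{\mathrm{new}}$ for exactly one $\gamma$ modulo $2\pi$. Choose $\gamma$ satisfying (vi) and different from these values. This completes (iv) and (vi).

\emph{The markings.} On $\mathbb T$ put $\xi=e^{i\gamma}\zeta^M$. Then $|v_{\mathrm{new}}-(v+\tau_0\xi)|\le\eta$, $|I^j_{\mathrm{new}}-\Phi^j(\zeta,\xi)|\le\eta$ and $\big||v_{\mathrm{new}}|-|v|\big|\le\kappa$. Fix $j$ and drop this index.
\begin{itemize}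
\item On Z-arcs $\tau_0=0$ and $\Phi=I$, so $v$ and $I$ change by at most $\eta$. The bounds of level $n$ hold if $\eta\le2^{-n}R\min(b,0.02)$ and if $|s-s'|\le\eta$ implies $|s^\nu-s'^{\,\nu}|\le0.05\cdot2^{-n}\rho$ on $[0,1]$.
\item On P-arcs $I$ changes by at most $\eta\le0.05\cdot2^{-n}R$, and $|v_{\mathrm{new}}|^\nu<\rho-\mu$ by safety and \eqref{eq:kappa}.
\item On F-arcs $|v_{\mathrm{new}}|^\nu>\rho/2+\mu$ by safety and \eqref{eq:kappa}. Put $W=W(\zeta,\xi)$, $\ell=\operatorname{Log}\frac{v_{\mathrm{new}}}{v+\tau_0\xi}$ and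
\[
V_{\mathrm{new}}=We^{\nu\ell},\qquad q_{\mathrm{new}}=\frac AW-\bar AW+\operatorname{Log}\frac{I_{\mathrm{new}}}{\Phi(\zeta,\xi)}-m\ell .
\]
Since $|v+\tau_0\xi|\ge(\rho/2)^{1/\nu}$ and $|\Phi|\ge bR$, for small $\eta$ both logarithms are continuous, $|\ell|\le2\eta(\rho/2)^{-1/\nu}$ and $|\operatorname{Log}(I_{\mathrm{new}}/\Phi)|\le2\eta/(bR)$. The function $V_{\mathrm{new}}$ is a branch of $v_{\mathrm{new}}^\nu$, and $v_{\mathrm{new}}^me^{q_{\mathrm{new}}}=W^{16}e^{m\ell}e^{q_{\mathrm{new}}}=I_{\mathrm{new}}$. Now $\mathcal A(W,A/W-\bar AW)=A$. For small $\eta$ the points $(W,A/W-\bar AW)$ and $(V_{\mathrm{new}},q_{\mathrm{new}})$ lie in the compact set $\{\rho/2\le|V|\le\vartheta^\nu,\ |q|\le8\}$, on which $\mathcal A$ is uniformly continuous, and their distance is at most a constant times $\eta$, with a constant independent of $M$ and $\gamma$. So $|\mathcal A(V_{\mathrm{new}},q_{\mathrm{new}})-A|\le0.1\cdot2^{-n}\rho$ if $\eta$ is small enough.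
\end{itemize}
Hence the old partitions and labels are markings at level $n$.
\end{proof}

\section{The construction}\label{sec:construction}

One function $v$ has to serve all exponents $m$ and all accuracies $\rho$, so the companions are added one at a time while $v$ is being built. A new companion can start as $I=v^m$, following everywhere, provided its $\rho$ is below $\min_{\mathbb T}|V|$; this is why $v$ is kept free of zeros on $\mathbb T$.

The initial data are a polynomial $v_0$ with $|v_0|<1$ on $\overline{\mathbb D}$ and no zero on $\mathbb T$, for example $v_0=z/2$, and numbers $r_0\in[0,1)$ and $\varepsilon_0>0$. Let $(m_J)_{J\ge1}$ be a sequence that takes every positive integer value infinitely often. Jump steps and drift steps are numbered together, $n=1,2,\dots$; relabelings are not counted. We write $v_n$ and $I^j_n$ for the polynomials after step $n$. After step $n$ all existing companions are marked at level $n$. The steps are grouped into blocks.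

\medskip
\noindent\textbf{Block $J$} ($J=1,2,\dots$). Let $n_J$ be the number of steps made before. Choose $0<\rho_J\le\min(\frac1{10},\frac1J)$ with $\rho_J<\min_{\mathbb T}|v_{n_J}|^{m_J/16}$, and add the companion $(m_J,\rho_J,I^J_{n_J})$ with $I^J_{n_J}=v_{n_J}^{m_J}$, marked by two half circles labeled F with $q=A=0$. Choose $0<\kappa_J\le2^{-J}$ with $\kappa_J<\|v_0\|_2$ such that \eqref{eq:kappa} holds with $\kappa=\kappa_J$. Then repeat the following \emph{round}: relabel all companions $j\le J$ by Lemma~\ref{lem:relabel}; make a jump step (Lemma~\ref{lem:jump}) for $j=1,\dots,J$ in turn; make a drift step (Lemma~\ref{lem:drift}) with $\kappa=\kappa_J$ and $\delta=2^{-n}$, where $n$ is the number of this step. The block ends after the first drift step $n$ with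
\begin{equation}\label{eq:stop}
\int\log\frac1{|v_n|}\,d\lambda\le2^{1-J}.
\end{equation}

\medskip
\noindent\textbf{Parameters.} In step $n$ the lemma is applied with $\varepsilon=\varepsilon_n$ and $r=r_n$. First choose $\varepsilon_n>0$ with $\varepsilon_n\le2^{-n}\varepsilon_0$ and $\varepsilon_n\le2^{-n}\min_{\mathbb T}|v_k|$ for all $k<n$; in particular $\varepsilon_n\le2^{-n}$. If step $n$ is a jump step of block $J$ and the drift step of its round has number $n'$, require also $J\varepsilon_n\big(1+\max_{\mathbb T}\log\frac1{|v_{n-1}|}\big)<2^{-n'}$. Then choose $r_n<1$ with $r_n\ge\max(r_*,r_{n-1},1-2^{-n})$, where $r_*$ comes from the lemma, such that for $r_n\le|z|<1$ and all existing companions $j$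
\begin{equation}\label{eq:rn}
\mathrm Dv_{n-1}(z)\le2^{-n},\qquad|v_{n-1}(z)-v_{n-1}(\zeta)|\le\varepsilon_n,\qquad|I^j_{n-1}(z)|\ge\tfrac12bR_j .
\end{equation}
This is possible because these are polynomials and $|I^j_{n-1}|\ge bR_j$ on $\mathbb T$ by Lemma~\ref{lem:conseq}(b).

\medskip
\noindent\textbf{The lemmas apply.} A jump step for one companion changes neither $v$ nor the other companions. So the conclusion of Lemma~\ref{lem:relabel} is available at each jump step, and after the $J$ jump steps of a round all markings are safe by Lemma~\ref{lem:jump}(iv). The same item and the choice of $\varepsilon_n$ in the jump steps give $\int_Z(u+1)\,d\lambda<2^{-n'}$. By Lemma~\ref{lem:drift}(iii) the sequence $(v_n)$ satisfies (F4), so $\kappa_J<\|v_0\|_2\le\|v_n\|_2$. Lemma~\ref{lem:drift}(iv) keeps $|v_n|<1$ on $\overline{\mathbb D}$ and $v_n\ne0$ on $\mathbb T$.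

\begin{lemma}\label{lem:terminate}
Every block ends after finitely many rounds.
\end{lemma}

\begin{proof}
Suppose that block $J$ does not end, put $\kappa=\kappa_J$ and $L=\log\frac8\kappa>1$, and let $n\to\infty$ through the drift steps. By (F4), $\|v_n-v_{n-1}\|_2\to0$, so Lemma~\ref{lem:drift}(v) with $\delta=2^{-n}$ and $\varepsilon=\varepsilon_n$ gives $\int(1-|v_{n-1}|)^2\,d\lambda\to0$. For $0<s\le1$ we have $\min(\log\frac1s,L)\le2L(1-s)$: if $s\ge\frac12$, then $\log\frac1s\le(1-s)/s\le2(1-s)$, and if $s<\frac12$, then $2(1-s)>1$. By Lemma~\ref{lem:drift}(vi) and the Cauchy--Schwarz inequality,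
\[
\int\log\frac1{|v_n|}\,d\lambda\le2L\Big(\int(1-|v_{n-1}|)^2\,d\lambda\Big)^{1/2}+2^{-n}\to0,
\]
so \eqref{eq:stop} holds for some $n$, a contradiction.
\end{proof}

\section{Proof of the theorem}\label{sec:limit}

Since $(r_n)$ is nondecreasing and tends to $1$, item (i) of Lemmas~\ref{lem:jump} and~\ref{lem:drift} shows that $v_n\to v$ and $I^j_n\to I^j$ locally uniformly with derivatives, and that on $|z|\le r_{n+1}$
\begin{equation}\label{eq:tailsum}
|v-v_n|+|v'-v_n'|\le\sum_{k>n}\varepsilon_k,\qquad|I^j-I^j_n|+|(I^j-I^j_n)'|\le\sum_{k>n}\varepsilon_k\quad(n\ge n_j),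
\end{equation}
where $\sum_{k>n}\varepsilon_k\le2^{-n}$. We have $|v|\le1$, and Lemma~\ref{lem:conseq}(c),(d) gives $|I^j|\le1$ and
\begin{equation}\label{eq:close}
\|I^j-v^{m_j}\|_\infty\le9000\rho_j .
\end{equation}

\subsection*{The function $v$ is an infinite Blaschke product in $\mathcal B_0$}

\emph{Inner.} By (F4), $v_n\to v$ in $H^2$ and $\|v_n\|_2$ is nondecreasing. Since $1-s^2\le2\log\frac1s$ for $0<s\le1$, condition \eqref{eq:stop} gives $1-\|v_n\|_2^2\le2^{2-J}$ at the end of block $J$. So $\|v\|_2=1$, and $v$ is inner by (F3). Moreover $\int(1-|v_n|^2)\,d\lambda\to0$, so $|v_n|\to1$ in measure on $\mathbb T$.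

\emph{Little Bloch.} Let $r_n\le|z|\le r_{n+1}$, with step $n$ in block $J$. By \eqref{eq:rn}, $\mathrm Dv_{n-1}(z)\le2^{-n}$. By Lemma~\ref{lem:drift}(iv), $\mathrm D(v_n-v_{n-1})\le\kappa_J\le2^{-J}$; in a jump step this term is $0$. By \eqref{eq:tailsum}, $\mathrm D(v-v_n)(z)\le2^{-n}$. As $|z|\to1$ we have $n\to\infty$, and $J\to\infty$ by Lemma~\ref{lem:terminate}. So $\mathrm Dv(z)\to0$.

\emph{No singular factor.} Let $n\ge2$ be the last step of block $J$. For $\zeta\in\mathbb T$, \eqref{eq:tailsum}, \eqref{eq:rn} for step $n+1$ and the choice of the $\varepsilon_k$ give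
\[
|v(r_{n+1}\zeta)-v_n(\zeta)|\le\sum_{k>n}\varepsilon_k+\varepsilon_{n+1}\le2^{1-n}\min_{\mathbb T}|v_n| .
\]
So $|v(r_{n+1}\zeta)|\ge(1-2^{1-n})|v_n(\zeta)|$, and \eqref{eq:stop} yields $\int\log(1/|v(r_{n+1}\zeta)|)\,d\lambda\le2^{1-J}+2^{2-n}$. Write $v=B_1S$ as in (F5). Since $|B_1|\le1$ and $\log|S|$ is harmonic, $\log(1/|S(0)|)=\int\log(1/|S(r\zeta)|)\,d\lambda\le\int\log(1/|v(r\zeta)|)\,d\lambda$ for every $r<1$. Letting $J\to\infty$ we get $|S(0)|=1$, so $S$ is a unimodular constant and $v$ is a Blaschke product.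

\emph{Infinitely many zeros.} A finite Blaschke product is holomorphic on a neighborhood of $\overline{\mathbb D}$, so $\sum_{k\ge p}|\hat v(k)|^2$ would decay geometrically in $p$. Let $n$ be a drift step and $p_n\ge n$ the order of $v_n-v_{n-1}$. Since $p_n>\deg v_{n-1}$, (F4) shows that $\hat v(k)$ is the $k$-th coefficient of $v_n-v_{n-1}$ for $p_n\le k\le\deg v_n$. By Lemma~\ref{lem:drift}(iii), $\sum_{k\ge p_n}|\hat v(k)|^2\ge\|v_n-v_{n-1}\|_2^2\ge p_n^{-2}$. There are infinitely many drift steps, so $p_n\to\infty$ along them, and geometric decay is impossible.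

Put $B=v$.

\subsection*{The companions satisfy the criterion}

Fix $j$.

\emph{Inner.} By item (iii) of Lemmas~\ref{lem:jump} and~\ref{lem:drift} and by Lemma~\ref{lem:conseq}(c), the sequence $(I^j_n)_{n\ge n_j}$ satisfies (F4), so $I^j_n\to I^j$ in $H^2$. A point of $\mathbb T$ with $|v_n|^{\nu_j}\ge\rho_j$ lies on an F-arc, and there $|v_n|^{24\nu_j}\le|I^j_n|\le1$ by Lemma~\ref{lem:conseq}(c). Since $|v_n|\to1$ in measure, $|I^j_n|\to1$ in measure, and $\|I^j\|_2=\lim_n\|I^j_n\|_2=1$. By (F3), $I^j$ is inner.

\emph{Lower bound.} Let $n>n_j$ and $r_n\le|z|\le r_{n+1}$, and note $c_*\le b/4$. If step $n$ is a jump step for companion $j$, then $|I^j_n|+\mathrm DI^j_n\ge c_*R_j$ at $z$ by Lemma~\ref{lem:jump}(ii). If it is a drift step, then $|I^j_n(z)|\ge\frac12bR_j$ by Lemma~\ref{lem:drift}(ii). If it is a jump step for another companion, then $I^j_n=I^j_{n-1}$, and $|I^j_n(z)|\ge\frac12bR_j$ by \eqref{eq:rn}. With \eqref{eq:tailsum},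
\[
\liminf_{|z|\to1}\big(|I^j(z)|+\mathrm DI^j(z)\big)\ge c_*R_j=c_*\rho_j^{16}>0 .
\]
This bound tends to $0$ with the error $9000\rho_j$ in \eqref{eq:close}, in agreement with Proposition~\ref{prop:delta}.

\subsection*{Approximation and density}

Fix $m\ge1$ and $\varepsilon>0$. There are infinitely many $j$ with $m_j=m$, and $\rho_j\le1/j$. Choose such a $j$ with $9001\rho_j<\min(\varepsilon,\frac12)$. The zeros $z_k$ of $B$ tend to $\mathbb T$, and $|I^j(z_k)|\le9000\rho_j<\frac12$ by \eqref{eq:close}. So $I^j$ is not a finite Blaschke product, since the modulus of such a function tends to $1$ at $\mathbb T$. By Lemma~\ref{lem:criterion} there is an interpolating Blaschke product $I$ with $\|I^j-I\|_\infty<\rho_j$, and $\|B^m-I\|_\infty\le9001\rho_j<\varepsilon$.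

Finally let $f$, $s$, $\varepsilon$ be as in the density statement; we may assume $s\ge0$. For small $\eta>0$ the function $f_\eta(z)=(1-\eta)f((1-\eta)z)$ is within $\varepsilon/8$ of $f$ on $|z|\le s$; it is holomorphic on a neighborhood of $\overline{\mathbb D}$ and bounded by $1-\eta$. A Taylor polynomial $p$ of $f_\eta$ of high degree has $|p|<1$ on $\overline{\mathbb D}$ and $|p-f|<\varepsilon/4$ on $|z|\le s$. The curve $p(\mathbb T)$ has zero area, so there are arbitrarily small constants $c$ with $-c\notin p(\mathbb T)$. For such a $c$, small enough, $v_0=p+c$ has no zero on $\mathbb T$, $|v_0|<1$ on $\overline{\mathbb D}$, and $|v_0-f|<\varepsilon/2$ on $|z|\le s$. Run the construction with this $v_0$, with $r_0=s$ and $\varepsilon_0=\varepsilon/2$. Since $r_1\ge s$, \eqref{eq:tailsum} with $n=0$ gives $|B-v_0|\le\sum_{k\ge1}\varepsilon_k\le\varepsilon/2$ on $|z|\le s$, hence $|B-f|<\varepsilon$ there. This proves Theorem~\ref{thm:main}. \qed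

\begin{thebibliography}{1}

\bibitem{IBP}
\emph{Interpolating Blaschke products and the left spectrum of multiplication operators on the Bergman space},
doi:10.14492/hokmj/1381413684,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.14492\%2Fhokmj\allowbreak\%2F1381413684}.

\end{thebibliography}
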